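\title{The spectral radius of a randomly rotated matrix dominates its random stretch}

\begin{abstract}
Let $Q$ be a Haar distributed orthogonal $n\times n$ matrix and $u$ a uniform unit vector. We prove that $\mathbb P(\rho(QM)<t)\le \mathbb P(\|Mu\|<t)$ for every real $n\times n$ matrix $M$ and every $t>0$, where $\rho$ is the spectral radius. Consequently, for every orthogonally invariant probability measure on matrices, the mean of $\ln\rho(M)$ is at least the mean of $\ln\|Mu\|$; the constant $1$ in this comparison is the only possible positive constant, and we determine the cases of equality. The proof counts the invariant flags of $QM$ with signs. This gives Pfaffian formulas for the distribution of the spectral radius and an exact recursion in the dimension.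
\end{abstract}

\section{The question and the results}\label{sec:intro}

Fix an integer $n\ge2$. Let $M(n,n)$ be the space of real $n\times n$ matrices, $\|\cdot\|$ the Euclidean norm on $\mathbb R^n$, $\mu$ the rotation-invariant probability measure on the unit sphere $S^{n-1}$, and $\rho(M)$ the spectral radius of $M$, the largest modulus of a complex eigenvalue. A Borel probability measure $\nu$ on $M(n,n)$ is \emph{orthogonally invariant} if $\nu(Q\mathcal A)=\nu(\mathcal A)$ for every $Q\in O(n)$ and every Borel set $\mathcal A$. Put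
\[
R(\nu)=\int_{M(n,n)}\int_{S^{n-1}}\ln\|Mx\|\,d\mu(x)\,d\nu(M),\qquad
\Lambda(\nu)=\int_{M(n,n)}\ln\rho(M)\,d\nu(M),
\]
and call $\nu$ \emph{admissible} if it is orthogonally invariant and both integrands are integrable. The question, posed in \cite{RRSE}, is whether there is a constant $C(n)>0$, perhaps $1$, depending on $n$ alone, such that $\Lambda(\nu)\ge C(n)R(\nu)$ for all admissible $\nu$.

Both quantities are growth rates. By Gelfand's formula, $\ln\rho(M)=\lim_k\frac1k\ln\|M^k\|_{\mathrm{op}}$, so $\Lambda(\nu)$ is the mean growth rate obtained by drawing one matrix and iterating it. If instead we draw independent matrices $M_1,M_2,\dots$ with law $\nu$, start from a uniform unit vector $u_0$ and put $u_j=M_ju_{j-1}/\|M_ju_{j-1}\|$, then each $u_j$ has an $O(n)$-invariant law, hence is uniform, and is independent of $M_{j+1}$; therefore $\mathbb E\ln\|M_k\cdots M_1u_0\|=\sum_j\mathbb E\ln\|M_ju_{j-1}\|=kR(\nu)$. The question asks whether iterating one random matrix produces as much growth as multiplying fresh ones.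

Throughout, $Q$ is Haar distributed on $O(n)$, the vector $u$ is uniform on $S^{n-1}$, and $\mathbf 1[\cdot]$ is an indicator. For fixed $U,V\in O(n)$ the matrix $UQV$ is again Haar distributed, and $Qx$ is uniform for a fixed unit vector $x$. Three observations show what to expect.

\emph{The constant can only be $1$.} Let $\nu_s$ be the law of $sQ$, $s>0$. Then $\Lambda(\nu_s)=R(\nu_s)=\ln s$, and $\ln s\ge C\ln s$ gives $C\le1$ for $s>1$ and $C\ge1$ for $s<1$.

\emph{Invariance is needed.} Let $n=2$, $s>1$, and let $\nu$ be the point mass at $M=\begin{pmatrix}0&s\\ s^{-1}&0\end{pmatrix}$. Then $M^2=I$, so $\Lambda=0$. On the other hand, for $u=(\cos\theta,\sin\theta)$ we have $\|Mu\|=|s^{-1}\cos\theta+is\sin\theta|=a\,|1-\gamma e^{-2i\theta}|$ with $a=\frac12(s+s^{-1})$ and $\gamma=(s-s^{-1})/(s+s^{-1})\in(0,1)$, and the mean value property of the harmonic function $\ln|1-\gamma z|$ gives $R=\ln a>0$.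

\emph{It suffices to study one orbit $O(n)M$.} For $M\ne0$ with $\sigma=\|M\|_{\mathrm{op}}$, choose a unit vector $v$ with $\|Mx\|\ge\sigma|\langle v,x\rangle|$ for all $x$ (a top right singular vector). Then $\ln\sigma+\mathbb E\ln|u_1|\le\mathbb E\ln\|Mu\|\le\ln\sigma$, and $\mathbb E\ln|u_1|$ is finite because the density of $u_1$, proportional to $(1-s^2)^{(n-3)/2}$, is bounded near $0$. So
\[
\delta(M)=\mathbb E\ln\rho(QM)-\mathbb E\ln\|Mu\|\in[-\infty,\infty)
\]
is defined for $M\neq0$. If $\nu$ is admissible, then $\nu(\{0\})=0$, and the map $(Q,M)\mapsto QM$ sends $\mathrm{Haar}\times\nu$ to $\nu$. Hence $\ln\rho(QM)$ is integrable for $\mathrm{Haar}\times\nu$, and Fubini's theorem gives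
\begin{equation}\label{eq:orbit}
\Lambda(\nu)-R(\nu)=\int\delta(M)\,d\nu(M).
\end{equation}

\begin{example}\label{ex:equality}
If $M$ is $s\neq 0$ times an orthogonal matrix, then $\rho(QM)=\|Mu\|=|s|$. If $M=ab^T\ne0$ has rank one, the only eigenvalue of $QM=(Qa)b^T$ that may be nonzero is $b^TQa$, and $|b^TQa|$ has the law of $\|a\|\,|b^Tu|=\|Mu\|$. In both cases $\rho(QM)$ and $\|Mu\|$ have the same law, and $\delta(M)=0$.
\end{example}

So the two laws agree when all singular values are equal and when only one is nonzero. In between, $\rho(QM)$ never falls below the geometric mean $|\det M|^{1/n}$ of the singular values, while $\|Mu\|$ comes arbitrarily close to the smallest one. This suggests that $\rho(QM)$ is stochastically larger than $\|Mu\|$, which is what we prove.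

\begin{theorem}\label{thm:A}
For every $n\ge2$ and every admissible $\nu$ we have $\Lambda(\nu)\ge R(\nu)$. If a constant $C>0$ satisfies $\Lambda(\nu)\ge CR(\nu)$ for all admissible $\nu$, then $C=1$.
\end{theorem}

The second statement is the first observation above. The first statement comes from an exact formula. For a square matrix $B$ let $N(B)$ be the number of eigenvalues $\lambda$, counted with multiplicity, with $|\lambda|\ge1$. For $A\in GL_n(\mathbb R)$ and a unit vector $u$, let
\[
A'_u:u^\perp\to(Au)^\perp
\]
be $A$ followed by the orthogonal projection onto $(Au)^\perp$. It is invertible, since $Av\in\mathbb R Au$ and $v\perp u$ force $v=0$. We regard $A'_u$ as an $(n-1)\times(n-1)$ matrix by choosing orthonormal bases, and let $Q'$ be Haar distributed on $O(n-1)$. Other bases replace $Q'A'_u$ by $Q'UA'_uV$, which is conjugate to $(VQ'U)A'_u$; so the law of the spectrum of $Q'A'_u$ does not depend on the choice.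

\begin{theorem}\label{thm:B}
For $A\in GL_n(\mathbb R)$, $n\ge2$,
\begin{equation}\label{eq:recursion}
\mathbb P\big(\rho(QA)<1\big)=\mathbb E_u\Big[\mathbf 1\big[\|Au\|<1\big]\;\mathbb P_{Q'}\Big(N(Q'A'_u)\le1\ \text{ and }\ \rho(Q'A'_u)<\tfrac1{\|Au\|}\Big)\Big].
\end{equation}
Hence, for every $M\in M(n,n)$ and every $t>0$,
\begin{equation}\label{eq:domination}
\mathbb P(\rho(QM)<t)\le\mathbb P(\|Mu\|<t).
\end{equation}
\end{theorem}

When $\|Au\|<1$, the inner event in \eqref{eq:recursion} says that either all eigenvalues of $Q'A'_u$ lie in the open unit disk, or exactly one lies outside it and has modulus less than $1/\|Au\|$: contraction in the direction $u$ pays for one expanding eigenvalue in the remaining directions.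

\begin{theorem}\label{thm:C}
For $M\ne0$,
\[
\mathbb E\ln\rho(QM)\ \ge\ \mathbb E\ln\max\big(\|Mu\|,|\det M|^{1/n}\big)\ \ge\ \mathbb E\ln\|Mu\|,
\]
and the first inequality is an equality when $n=2$. Moreover, for admissible $\nu$, we have $\Lambda(\nu)=R(\nu)$ if and only if $\nu$-almost every $M$ has rank one or is a nonzero multiple of an orthogonal matrix.
\end{theorem}

\section{The plane, and the plan of the proof}\label{sec:plane}

For $n=2$ the law of $\rho(QA)$ can be found by hand.

\begin{proposition}\label{prop:plane}
For $A\in GL_2(\mathbb R)$, the spectral radius $\rho(QA)$ has the law of $\max(\|Au\|,|\det A|^{1/2})$.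
\end{proposition}

\begin{proof}
Let $d=|\det A|$. Replacing $A$ by $A/t$, it suffices to show that $\mathbb P(\rho(QA)<1)=\mathbf 1[d<1]\,\mathbb P(\|Au\|<1)$. If $d\ge1$, then $\rho(QA)\ge\sqrt d\ge1$. Let $d<1$. Multiplying $A$ on the left by a reflection changes neither law, so we may assume $\det A=d$.

Write $u_\theta=(\cos\theta,\sin\theta)$ and $Au_\theta=r(\theta)u_{\alpha(\theta)}$ with $r>0$. Computing $\det(Au_\theta,\partial_\theta Au_\theta)$ from each side gives
\begin{equation}\label{eq:angle}
\alpha'(\theta)=d/r(\theta)^2 .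
\end{equation}
A conjugate pair of eigenvalues of $QA$ has modulus $\sqrt d<1$, and two real eigenvalues have product of modulus $d<1$. So $\rho(QA)\ge1$ if and only if $QA$ has a real eigenline with eigenvalue of modulus at least $1$, and that line is then unique. If $u_\theta$ spans an eigenline, the eigenvalue is $\pm r(\theta)$.

Let $Q=R_\phi$ be the rotation by $\phi$. Since $R_\phi Au_\theta=r(\theta)u_{\alpha(\theta)+\phi}$, the vector $u_\theta$ is an eigenvector exactly when $\phi\equiv\theta-\alpha(\theta)\pmod\pi$. Thus $\theta\mapsto\theta-\alpha(\theta)$ maps $Z=\{\theta\in\mathbb R/\pi\mathbb Z: r(\theta)\ge1\}$ bijectively onto $\{\phi\in\mathbb R/\pi\mathbb Z:\rho(R_\phi A)\ge1\}$, with derivative $1-d/r^2>0$ on $Z$. For a reflection $Q=R_\phi\operatorname{diag}(1,-1)$ we have $QAu_\theta=r(\theta)u_{\phi-\alpha(\theta)}$, the condition is $\phi\equiv\theta+\alpha(\theta)$, and the derivative is $1+d/r^2$. With $r=\|Au\|$,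
\[
\mathbb P\big(\rho(QA)\ge1\mid\det Q=\pm1\big)=\mathbb E\big[\mathbf 1[r\ge1]\,(1\mp d/r^2)\big].
\]
Averaging over the two components gives $\mathbb P(\rho(QA)\ge1)=\mathbb P(r\ge1)$.
\end{proof}

The proof has three ingredients. We parametrize $Q$ by an invariant line of $QA$; the Jacobian of this parametrization is $1-\lambda'/\lambda$, where $\lambda$ is the eigenvalue on the line and $\lambda'=\det(QA)/\lambda$ is the other one; and averaging over signs kills the term $\lambda'/\lambda$. The last step uses both components of $O(2)$: for rotations alone, $\det A=d\in(0,1)$ and $\|A\|_{\mathrm{op}}>1$, the probability of $\rho<1$ exceeds $\mathbb P(r<1)$ by $\mathbb E[\mathbf 1[r\ge1]\,d/r^2]>0$, so \eqref{eq:domination} fails for $SO(2)$.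

In higher dimension the event $\rho\ge1$ is no longer detected by one line, since several eigenvalues, real or not, may leave the disk. We therefore parametrize $Q$ by an invariant flag of $QA$ whose successive quotients have dimension $1$ or $2$, and require the induced maps on the quotients to be contracting. Two difficulties arise: the number of invariant flags depends on the number of real eigenvalues, and the change of variables produces $|J|$ for a rational function $J$ of the eigenvalues whose sign now varies. Counting each flag with the sign of $J$ removes both. The weight $|J|$ becomes $J$ (Section~\ref{sec:flag}), and the signed count becomes a constant (Section~\ref{sec:count}). Then $J$, essentially a Vandermonde determinant, is expanded into monomials and averaged block by block (Sections~\ref{sec:radii} and~\ref{sec:block}). The outcome is the mean of a Pfaffian with entries in $\{0,1\}$ (Section~\ref{sec:pf}), whose expansion along the first index is the same kind of formula in dimension $n-1$ (Section~\ref{sec:B}).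

\section{Integrating over invariant flags}\label{sec:flag}

In Sections~\ref{sec:flag}--\ref{sec:pf} the dimension $n\ge1$ is arbitrary (the case $n=1$ is needed for the recursion), and $A\in GL_n(\mathbb R)$ is fixed.

\begin{lemma}\label{lem:simple}
For almost every $Q$ the matrix $QA$ has $n$ distinct eigenvalues.
\end{lemma}

\begin{proof}
If $A=U\Sigma V^T$ is a singular value decomposition, $QA$ is conjugate to $(V^TQU)\Sigma$, so we may take $A$ positive diagonal. The discriminant of the characteristic polynomial of $QA$ is a real-analytic function of $Q$, and a real-analytic function on a connected manifold that is not identically zero vanishes only on a null set. It remains to find a good $Q$ in each component of $O(n)$. Let $Qe_i=e_{i+1}$ for $i<n$ and $Qe_n=\pm e_1$. The two choices have opposite determinants, and the characteristic polynomial of $QA$ is $\lambda^n\mp\det A$, whose roots are distinct.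
\end{proof}

If a real matrix $B$ has simple spectrum, the invariant subspaces of $\mathbb C^n$ are the sums of eigenlines, and the invariant subspaces of $\mathbb R^n$ correspond bijectively to the subsets of the spectrum closed under complex conjugation.

\emph{Flags.} Let $b=(b_1,\dots,b_m)$ with $b_i\in\{1,2\}$ and $\sum b_i=n$. A flag of type $b$ is a chain $0=F_0\subset F_1\subset\dots\subset F_m=\mathbb R^n$ with $\dim F_i/F_{i-1}=b_i$. A matrix $K=[k_1,\dots,k_n]\in O(n)$ determines the flag $F(K)$ in which $F_i$ is spanned by the first $b_1+\dots+b_i$ columns. This identifies the manifold $\mathrm{Fl}_b$ of flags with $O(n)/H$, where $H=\prod_iO(b_i)$ is the group of block diagonal orthogonal matrices; the invariant probability measure on $\mathrm{Fl}_b$ is the law of $F(K)$ for Haar $K$. If an invertible $B$ preserves $F$, it induces maps $B_i$ on $F_i/F_{i-1}$, and we put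
\begin{equation}\label{eq:J}
J=J(B_1,\dots,B_m)=\prod_{i<j}\ \prod_{\alpha\in\operatorname{spec}B_i,\ \beta\in\operatorname{spec}B_j}\Big(1-\frac\beta\alpha\Big),
\end{equation}
with eigenvalues repeated according to multiplicity. The factor for $i<j$ is the determinant of the real linear map $Y\mapsto Y-B_jYB_i^{-1}$ on $b_j\times b_i$ matrices, because $Y\mapsto B_jYB_i^{-1}$ has the eigenvalues $\beta/\alpha$ (triangularize $B_i$ and $B_j$ over $\mathbb C$). In particular $J$ is real.

\emph{Gram--Schmidt.} For $K\in O(n)$ there is a unique factorization $AK=K'T$ with $K'=K'(K)\in O(n)$ and $T=T(K)$ upper triangular with positive diagonal $r_1,\dots,r_n$, and it is smooth in $K$. We call the $r_j$ the \emph{flag radii}: $r_j$ is the distance from $Ak_j$ to $A\operatorname{span}(k_1,\dots,k_{j-1})$. They lie between the extreme singular values $\sigma_n\le \sigma_1$ of $A$, since $r_j\le\|Ak_j\|$ and $\|A(k_j-v)\|\ge\sigma_n\|k_j-v\|\ge\sigma_n$ for $v\perp k_j$. Let $A_i=A_i(K)$ be the diagonal blocks of $T(K)$, of sizes $b_i$. For $h=\operatorname{diag}(h_i)\in H$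 the matrix $Th$ is block upper triangular with diagonal blocks $A_ih_i$. Factor $A_ih_i=h'_i\tilde T_i$ by Gram--Schmidt and put $h'=\operatorname{diag}(h'_i)\in H$. Then $AKh=(K'h')(h'^{-1}Th)$, and $h'^{-1}Th$ is upper triangular with positive diagonal. By uniqueness,
\begin{equation}\label{eq:equiv}
K'(Kh)=K'(K)h',\qquad A_i(Kh)=h_i'^{-1}A_i(K)h_i .
\end{equation}

\begin{proposition}[Signed flag formula]\label{prop:flag}
Let $G$ be a Borel function on $\prod_iGL_{b_i}(\mathbb R)$, bounded on bounded sets and invariant under conjugation of each argument. Then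
\[
\mathbb E_Q\sum_{F:\ QAF=F}\operatorname{sgn}(J)\,G(B_1,\dots,B_m)=\mathbb E\big[(GJ)(Q_1A_1(K),\dots,Q_mA_m(K))\big],
\]
where on the left the $B_i$ are the maps induced by $QA$ on the quotients of $F\in\mathrm{Fl}_b$, and on the right $K\in O(n)$ and $Q_i\in O(b_i)$ are independent and Haar distributed.
\end{proposition}

For $n=2$ and $b=(1,1)$ this is the change of variables of Proposition~\ref{prop:plane}. In general it replaces one large random matrix by independent random blocks of size at most two, at the price of the weight $J$.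

\begin{proof}
\emph{Step 1: the matrices $Q$ that fix a given flag.} The matrix $QA$ preserves $F(K)$ if and only if $K^{-1}QAK=DT$, with $D=K^{-1}QK'$, is block upper triangular. This holds if and only if $D$ is block upper triangular, and an orthogonal block upper triangular matrix is block diagonal. So
\[
\{Q:QAF(K)=F(K)\}=\{KDK'^{-1}:D\in H\},
\]
and the induced maps are the diagonal blocks $B_i=D_iA_i$ of $DT$. By \eqref{eq:equiv}, replacing $K$ by $Kh$ replaces $D$ by $h^{-1}Dh'$, which preserves the Haar measure of $H$.

\emph{Step 2: the area formula.} Let $\psi:V\to W$ be a smooth map between manifolds of equal dimension with smooth positive measures, $|\operatorname{Jac}\psi|$ its Jacobian with respect to these measures, and $f\ge0$ a Borel function on $V$. Then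
\[
\int_W\sum_{v\in\psi^{-1}(w)}f(v)\,dw=\int_Vf\,|\operatorname{Jac}\psi|\,dv .
\]
Indeed, the critical set contributes $0$ on the right, and by Sard's theorem it affects only a null set of $w$ on the left; its complement splits into countably many Borel pieces, each contained in an open set on which $\psi$ is a diffeomorphism onto its image, and there the ordinary change of variables applies.

Over an open set $U\subset\mathrm{Fl}_b$ with a smooth section $F\mapsto K_F\in O(n)$, define $\psi_U:U\times H\to O(n)$ by $\psi_U(F,D)=K_FDK'(K_F)^{-1}$. By Step 1 the preimages of $Q$ correspond to the flags $F\in U$ with $QAF=F$. Step 3 shows that $|\operatorname{Jac}\psi_U|=|J|$ for the invariant probability measures. Partition $\mathrm{Fl}_b$ into finitely many Borel sets, each inside such a $U$, apply the area formula on each and add. For every Borel function $g\ge0$ of the pair $(F,Q)$,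
\[
\mathbb E_Q\sum_{F:\ QAF=F}g=\int_{\mathrm{Fl}_b}\int_Hg\,|J|\,dD\,dF=\mathbb E_{K,D}\big[g\,|J|\big];
\]
in the last step we used that the inner integral may be computed with any representative $K$ of $F$ (Step 1) and that $F(K)$ has the invariant law. On the right, the blocks $D_iA_i$ are bounded and their determinants are bounded away from $0$, so $G$ and $J$ are bounded. We may therefore take for $g$ the positive and the negative part of $G\operatorname{sgn}J$ and subtract.

\emph{Step 3: the Jacobian.} Fix $(F_0,D_0)$ and $K_0$ with $F_0=F(K_0)$; write $K'_0=K'(K_0)$, $T=T(K_0)$, $Q_0=K_0D_0K_0'^{-1}$. A change of section composes $\psi_U$ with a map $(F,D)\mapsto(F,h(F)Dh'(F)^{-1})$, which preserves the product measure, so we may choose the section. Split the skew matrices as $\mathfrak m\oplus\mathfrak h$, where $\mathfrak h$ consists of the block diagonal ones and $\mathfrak m$ of those with zero diagonal blocks, and use the entries below the diagonal as linear coordinates. Take the charts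
\[
K=K_0e^Y\ (Y\in\mathfrak m),\qquad D=e^\Xi D_0\ (\Xi\in\mathfrak h),\qquad Q=K_0e^\Omega K_0^{-1}Q_0\ (\Omega\in\mathfrak m\oplus\mathfrak h).
\]
Each chart differs from the corresponding chart at the identity by a measure-preserving translation, so the densities at the origin of the three measures are constants $\kappa_{\mathrm{Fl}},\kappa_H,\kappa_n$. Since $\int_{O(n)}f=\int_{\mathrm{Fl}_b}\int_Hf(K_Fh)\,dh\,dF$, the map $(Y,\Xi)\mapsto e^Ye^\Xi$ is measure preserving near the origin, and its differential there is $(Y,\Xi)\mapsto Y+\Xi$; hence $\kappa_n=\kappa_{\mathrm{Fl}}\kappa_H$. So $|\operatorname{Jac}\psi_U|$ at $(F_0,D_0)$ is the absolute determinant of the differential $(Y,\Xi)\mapsto\Omega$.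

Let $Y'=K_0'^{-1}dK'$. Differentiating $AK=K'T$ gives $K_0'TY=K_0'Y'T+K_0'\,dT$, so $Y'=TYT^{-1}-dT\,T^{-1}$, where $dT\,T^{-1}$ is upper triangular. Differentiating $Q=KDK'^{-1}$ and using $Q_0^{-1}K_0=K_0'D_0^{-1}$,
\[
\Omega=K_0^{-1}\,dQ\,Q_0^{-1}K_0=Y+\Xi-D_0Y'D_0^{-1}=Y+\Xi-SYS^{-1}+D_0\,dT\,T^{-1}D_0^{-1},
\]
where $S=D_0T$ is block upper triangular with diagonal blocks $B_i$. Denote by $[\cdot]_-$ and $[\cdot]_+$ the strictly block lower and strictly block upper parts, so $Y=Y_-+Y_+$. The matrices $\Xi$, $SY_+S^{-1}$ and $D_0\,dT\,T^{-1}D_0^{-1}$ are block upper triangular. Hence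
\[
\Omega_-=L(Y_-):=Y_--[SY_-S^{-1}]_- ,
\]
while the $\mathfrak h$-component of $\Omega$ is $\Xi$ plus a linear function of $Y$. The determinant is therefore $\det L$. For $i>j$ the $(i,j)$ block of $SY_-S^{-1}$ is $\sum_{k\ge i,\ l\le j}S_{ik}Y_{kl}(S^{-1})_{lj}$. The term $(k,l)=(i,j)$ is $B_iY_{ij}B_j^{-1}$, and all other terms have $k-l>i-j$. Ordering the blocks $Y_{ij}$ by $i-j$ makes $L$ block triangular with diagonal maps $Y_{ij}\mapsto Y_{ij}-B_iY_{ij}B_j^{-1}$, $i>j$, and the product of their determinants is $J$.
\end{proof}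

\section{The signed count}\label{sec:count}

We evaluate the left side of Proposition~\ref{prop:flag}. If $n=2k$ and $B$ has simple spectrum with $2l$ real eigenvalues, the invariant flags of type $(2,\dots,2)$ are obtained by pairing the real eigenvalues and ordering the $k$ blocks, so there are $k!\cdot1\cdot3\cdots(2l-1)$ of them. With signs, the dependence on $l$ disappears. Two pairs of points on a line \emph{cross} if exactly one point of one pair lies between the points of the other.

\begin{lemma}\label{lem:cross}
For $2l$ points on a line, $\sum(-1)^{\#\mathrm{crossings}}=1$, the sum being over all perfect matchings.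
\end{lemma}

For four points the matchings $12|34$, $13|24$, $14|23$ contribute $1-1+1$.

\begin{proof}
The case $l=0$ is the empty matching. Number the points in order and suppose that $1$ is matched to $j$. The pairs crossing $\{1,j\}$ are those with exactly one point among the $j-2$ points in between, so their number is congruent to $j-2$ modulo $2$. By induction the matchings of the other $2l-2$ points contribute $1$, and the sum is $\sum_{j=2}^{2l}(-1)^j=1$.
\end{proof}

Fix $c\ge1$. We use three types of flags, each with $k\ge0$ blocks of size two, placed after the blocks of size one: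
\begin{align*}
&\text{(I)}&& n=2k,&& b=(2,\dots,2),&& G=\textstyle\prod_{i}\mathbf 1[\rho(B_i)<1];\\
&\text{(II)}&& n=2k+1,&& b=(1,2,\dots,2),&& G=\mathbf 1[|B_1|<c]\textstyle\prod_{i\ge2}\mathbf 1[\rho(B_i)<1];\\
&\text{(III)}&& n=2k+2,&& b=(1,1,2,\dots,2),&& G=\mathbf 1[1\le|B_1|<c]\textstyle\prod_{i\ge2}\mathbf 1[\rho(B_i)<1].
\end{align*}
Types (I) and (II) with $c=1$ detect the event $\rho<1$. The parameter $c$ and type (III) are there because the recursion \eqref{eq:recursion} allows one eigenvalue outside the disk.

\begin{lemma}\label{lem:count}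
Let $B$ be an invertible real matrix with simple spectrum and $N=N(B)$. Then $\frac1{k!}\sum_F\operatorname{sgn}(J)\,G$, summed over the $B$-invariant flags of type $b$, equals
\[
\text{{\rm(I)} }\ \mathbf 1[N=0],\qquad\text{{\rm(II)} }\ \mathbf 1[N\le1,\ \rho(B)<c],\qquad\text{{\rm(III)} }\ \mathbf 1[N=1,\ \rho(B)<c].
\]
\end{lemma}

\begin{proof}
Invariant flags of type $b$ correspond bijectively to ordered partitions of the spectrum into conjugation-closed sets of sizes $b_1,\dots,b_m$, the spectra of the $B_i$. A block of size two is a conjugate pair or a pair of real eigenvalues; a block of size one is a real eigenvalue.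

(I) If $N\ge1$, then $G=0$ for every flag; let $N=0$, so $G=1$ for every flag. The factor of $J$ for blocks $i<j$ is $\prod(\alpha-\beta)/\det(B_i)^2$, so its sign is that of the product of the four differences $\alpha-\beta$. If one of the blocks is a conjugate pair, the four differences are nonreal and are permuted by conjugation without fixed points (or, when both blocks are conjugate pairs, paired as $\alpha-\beta,\bar\alpha-\bar\beta$ and $\alpha-\bar\beta,\bar\alpha-\beta$), so the product is a product of squared moduli and is positive. If both blocks are real, the sign is $(-1)^e$, where $e$ counts the pairs $(\alpha,\beta)$ with $\alpha<\beta$: $e\in\{0,4\}$ for separated pairs, $e=2$ for nested pairs, and $e\in\{1,3\}$ for crossing pairs. So $\operatorname{sgn}J=(-1)^{\#\mathrm{crossings}}$ for the matching of the real eigenvalues, regardless of the order of the blocks. There are $k!$ orders, and Lemma~\ref{lem:cross} gives the sum $k!$. (For $k=0$, used below, the sum is $1$.)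

For (II) and (III), let $\lambda=B_1$ and let $\bar B$ be the map induced on the quotient by the $\lambda$-eigenline. It is invertible with simple spectrum $\operatorname{spec}B\setminus\{\lambda\}$, the flags with a given $\lambda$ correspond to the $\bar B$-invariant flags of type $(b_2,\dots,b_m)$, and
\[
J=P(\lambda)\,J(B_2,\dots,B_m),\qquad P(\lambda)=\prod_{\beta\ne\lambda}(1-\beta/\lambda).
\]
In both types $G=0$ for all flags if $N\ge2$. If $N=1$, the outer eigenvalue is real, its modulus is $\rho(B)$, and $G\ne0$ forces it to be $\lambda$ and forces $\rho(B)<c$. Then $|\beta/\lambda|<1$ for all $\beta\neq\lambda$; real $\beta$ give positive factors and conjugate pairs give squared moduli, so $P(\lambda)>0$.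

(II) If $N=1$ and $\rho(B)<c$, the sum is that of (I) for $\bar B$, namely $k!$. If $N=0$, then $G=1$ for all flags because $c\ge1$. Now $P(\lambda)=\lambda^{-2k}\prod_{\beta\ne\lambda}(\lambda-\beta)$ has sign $(-1)^{i-1}$ when $\lambda$ is the $i$-th largest real eigenvalue. The number $p$ of real eigenvalues is odd, so by (I) for $\bar B$ the sum is $k!\sum_{i=1}^p(-1)^{i-1}=k!$.

(III) If $N=0$, then $G=0$. If $N=1$ and $\rho(B)<c$, the sum is that of (II) with $c=1$ for $\bar B$, which has $N(\bar B)=0$; this is $k!$.
\end{proof}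

\section{A symmetry of the flag radii}\label{sec:radii}

We turn to the right side of Proposition~\ref{prop:flag}. Expanding $J$ will produce, for each permutation $w\in S_n$, a weight $\prod_ar_a^{a-w(a)}$. These weights are unpleasant, since we want to bound a probability by a probability. The following symmetry removes them: the weight is exactly the density that permutes the radii.

\begin{lemma}\label{lem:swap}
Let $X$ be an isomorphism between Euclidean planes, $d=|\det X|$, $u$ uniform on the unit circle, $r_1=\|Xu\|$ and $r_2=d/r_1$. For every Borel function $\Phi$ on $(0,\infty)^2$ that is bounded on compact sets,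
\[
\mathbb E\big[\Phi(r_1,r_2)\,r_1^{-1}\big]=\mathbb E\big[\Phi(r_2,r_1)\,r_1^{-1}\big].
\]
\end{lemma}

\begin{proof}
Let $y$ be uniform on the unit circle of the target and $\hat u=X^{-1}y/\|X^{-1}y\|$. By \eqref{eq:angle} applied to $X^{-1}$, the map $y\mapsto\hat u$ is a diffeomorphism of circles with Jacobian $d^{-1}\|X^{-1}y\|^{-2}$. Put $s=1/\|X^{-1}y\|=\|X\hat u\|$. Changing variables,
\[
\mathbb E_u\big[\Phi(r_1,r_2)r_1^{-1}\big]=\mathbb E_y\big[\Phi(s,d/s)\,s^{-1}\cdot d^{-1}s^2\big]=\mathbb E_y\big[\Phi(s,d/s)\,(d/s)^{-1}\big].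
\]
The singular values of $X^{-1}$ are $1/\sigma_2=\sigma_1/d$ and $1/\sigma_1=\sigma_2/d$, those of $X/d$. So $1/s$ has the law of $r_1/d=1/r_2$, and $(s,d/s)$ has the law of $(r_2,r_1)$.
\end{proof}

\begin{lemma}\label{lem:perm}
Let $K$ be Haar distributed on $O(n)$ with flag radii $r_1,\dots,r_n$. For $w\in S_n$ and every bounded Borel function $\Phi$ on $(0,\infty)^n$,
\[
\mathbb E\Big[\Phi(r_1,\dots,r_n)\prod_ar_a^{a-w(a)}\Big]=\mathbb E\big[\Phi(r_{w(1)},\dots,r_{w(n)})\big].
\]
\end{lemma}

\begin{proof}
Let $\gamma$ be the measure with density $\prod_jr_j^{-(n-j)}$ with respect to the law of $(r_1,\dots,r_n)$. It has compact support. We show that $\gamma$ is invariant under permutations of the coordinates, and it suffices to treat a transposition $(a,a+1)$. Condition on the columns $k_j$, $j\ne a,a+1$. Then $k_a$ is uniform on the unit circle of the plane $\Pi$ orthogonal to them. For $j\neq a,a+1$ the radius $r_j$ depends only on $k_j$ and on $\operatorname{span}(k_1,\dots,k_{j-1})=\{k_j,\dots,k_n\}^\perp$, so it is fixed. Let $X$ be $A|_\Pi$ followed by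 the projection onto the orthogonal complement of $A\operatorname{span}(k_1,\dots,k_{a-1})$, viewed as an isomorphism onto its image. Then $r_a=\|Xk_a\|$, and $r_{a+1}$ is the distance from $Xk_{a+1}$ to the line through $Xk_a$, so $r_ar_{a+1}=|\det X|$. Since
\[
r_a^{-(n-a)}r_{a+1}^{-(n-a-1)}=(r_ar_{a+1})^{-(n-a-1)}\,r_a^{-1},
\]
the conditional density is a constant times $r_a^{-1}$, and Lemma~\ref{lem:swap} gives the invariance.

Put $\Psi(r)=\Phi(r)\prod_ar_a^{n-w(a)}$. The left side of the lemma is $\int\Psi\,d\gamma$. By invariance this equals $\int\Psi(r_{w(1)},\dots,r_{w(n)})\,d\gamma=\int\Phi(r_{w(1)},\dots,r_{w(n)})\prod_jr_j^{n-j}\,d\gamma$, which is the right side.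
\end{proof}

\section{Averaging a block of size two}\label{sec:block}

In the expansion of $J$, a block $B$ of size two with eigenvalues $\lambda_1,\lambda_2$ enters through
\[
S_{pq}(B)=\frac{\lambda_1^p\lambda_2^q-\lambda_1^q\lambda_2^p}{\lambda_1-\lambda_2}=\det(B)^q\,h_{p-q-1}(\lambda_1,\lambda_2),\qquad p>q\ge0,
\]
where $h_m(\lambda_1,\lambda_2)=\sum_{j=0}^m\lambda_1^j\lambda_2^{m-j}$ is the complete homogeneous symmetric polynomial. We need the mean of $S_{pq}(QX)$ over the event $\rho(QX)<1$. On this event $QX$ may have no invariant line, so we argue as in Section~\ref{sec:plane}: on the complementary event the eigenvalues are real and Proposition~\ref{prop:flag} applies, while the mean over all of $O(2)$ is the trace of an explicit operator. Define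
\[
\kappa_{pq}(x,y)=\mathbf 1[xy<1]\cdot\begin{cases}\mathbf 1[x<1]&\text{if $p$ is odd and $q$ is even,}\\ \mathbf 1[y\ge1]&\text{if $p$ is even and $q$ is odd,}\\ 0&\text{if }p\equiv q\pmod2.\end{cases}
\]

\begin{lemma}\label{lem:block}
Let $X\in GL_2(\mathbb R)$, let $Q$ be Haar distributed on $O(2)$, and let $r_1,r_2$ be as in Lemma~\ref{lem:swap}. For integers $p>q\ge0$,
\[
\mathbb E_Q\big[\mathbf 1[\rho(QX)<1]\,S_{pq}(QX)\big]=\mathbb E_u\big[\kappa_{pq}(r_1,r_2)\,r_1^{p-1}r_2^q\big].
\]
\end{lemma}

For $(p,q)=(1,0)$ we have $S_{10}=1$, and we recover Proposition~\ref{prop:plane}.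

\begin{proof}
Let $d=|\det X|=r_1r_2$. If $d\ge1$, both sides vanish, as $\rho(QX)^2\ge d$. If $p\equiv q\pmod 2$, then $S_{pq}(-B)=(-1)^{p+q-1}S_{pq}(B)=-S_{pq}(B)$, and the left side vanishes by the symmetry $Q\mapsto-Q$. Let $d<1$ and $p+q$ odd, so that $m=p-q-1\ge0$ is even.

\emph{The full mean.} Let $\pi(g)f(x)=f(g^Tx)$ on the space of homogeneous polynomials of degree $m$ on $\mathbb R^2$. Then $\pi(gg')=\pi(g)\pi(g')$, and $\operatorname{tr}\pi(g)=h_m(\lambda_1,\lambda_2)$ for the eigenvalues of $g$: after triangularizing $g$ over $\mathbb C$, the operator $\pi(g)$ is triangular in the monomial basis with diagonal entries $\lambda_1^j\lambda_2^{m-j}$. Conditionally on $\det Q=\varepsilon$, for either sign $\varepsilon$, the point $Q^Tx$ is uniform on the circle of radius $\|x\|$. So $\mathbb E[\pi(Q)\mid\det Q=\varepsilon]$ is the rank one operator $f\mapsto(\int_{S^1}f\,d\mu)\,\|x\|^m$, where $\|x\|^m$ is a polynomial because $m$ is even. Taking the trace of its product with $\pi(X)$,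
\[
\mathbb E\big[\operatorname{tr}\pi(QX)\mid\det Q=\varepsilon\big]=\int_{S^1}\|X^Tx\|^m\,d\mu(x)=\mathbb E\,r_1^m,
\]
since $X$ and $X^T$ have the same singular values. Multiply by $\det(QX)^q=\varepsilon^q\det(X)^q$ and average over $\varepsilon$. For $q$ odd the result is $0$. For $q$ even it is $d^q\,\mathbb E\,r_1^m=\mathbb E[r_1^{m+q}r_2^q]=\mathbb E[r_1^{p-1}r_2^q]$.

\emph{The mean over $\{\rho\ge1\}$.} Apply Proposition~\ref{prop:flag} with $n=2$, $b=(1,1)$ and $G(\lambda,\lambda')=\mathbf 1[|\lambda|\ge1]\,(\lambda\lambda')^qh_m(\lambda,\lambda')$. As in the proof of Proposition~\ref{prop:plane}, if $\rho(QX)\ge1$ the eigenvalues are real with $|\lambda_1|\ge1>|\lambda_2|$, only the $\lambda_1$-eigenline contributes, and there $J=1-\lambda_2/\lambda_1>0$; if $\rho(QX)<1$ no line contributes. On the right, $\lambda=\pm r_1$ and $\lambda'=\pm r_2$ with independent uniform signs, and $GJ=\mathbf 1[r_1\ge1]\,(\lambda^{p-1}\lambda'^q-\lambda^{q-1}\lambda'^p)$. A monomial survives the average over signs only if both exponents are even. Thus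
\[
\mathbb E\big[\mathbf 1[\rho\ge1]S_{pq}\big]=\begin{cases}\phantom{-}\mathbb E\big[\mathbf 1[r_1\ge1]\,r_1^{p-1}r_2^q\big]&p\text{ odd},\ q\text{ even},\\[2pt] -\mathbb E\big[\mathbf 1[r_1\ge1]\,r_1^{q-1}r_2^p\big]=-\mathbb E\big[\mathbf 1[r_2\ge1]\,r_1^{p-1}r_2^q\big]&p\text{ even},\ q\text{ odd},\end{cases}
\]
where the last equality is Lemma~\ref{lem:swap} with $\Phi(x,y)=\mathbf 1[x\ge1]x^qy^p$. Subtracting from the full mean gives $\mathbb E[\mathbf 1[r_1<1]r_1^{p-1}r_2^q]$ in the first case and $\mathbb E[\mathbf 1[r_2\ge1]r_1^{p-1}r_2^q]$ in the second.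
\end{proof}

\section{Pfaffian formulas}\label{sec:pf}

Let $K$ be Haar distributed with flag radii $r_1,\dots,r_n$, and write $[n]=\{1,\dots,n\}$. For $1\le i<j\le n$ put $k_{ij}=\kappa_{n-i,\,n-j}(r_i,r_j)\in\{0,1\}$. For $I\subset[n]$ of even size, the Pfaffian is
\[
\operatorname{Pf}_I=\sum_{\mathcal M}\operatorname{sgn}(\mathcal M)\prod_{\{i<j\}\in\mathcal M}k_{ij},\qquad\operatorname{Pf}_\emptyset=1,
\]
summed over perfect matchings $\mathcal M=\{\{i_1<j_1\},\{i_2<j_2\},\dots\}$ of $I$, where $\operatorname{sgn}(\mathcal M)$ is the sign of the arrangement $(i_1,j_1,i_2,j_2,\dots)$ relative to the increasing order of $I$. Exchanging two pairs is an even permutation, so the order of the pairs is irrelevant. If $1\in I$ and $\operatorname{pos}_I(j)$ is the position of $j$ in $I$, then moving the partner $j$ of $1$ to the second place costs $\operatorname{pos}_I(j)-2$ transpositions, whence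
\begin{equation}\label{eq:expand}
\operatorname{Pf}_I=\sum_{j\in I\setminus\{1\}}(-1)^{\operatorname{pos}_I(j)}\,k_{1j}\operatorname{Pf}_{I\setminus\{1,j\}} .
\end{equation}

\begin{proposition}\label{prop:pf}
Let $A\in GL_n(\mathbb R)$, $c\ge1$, $N=N(QA)$ and $\rho=\rho(QA)$.
\begin{itemize}
\item[(F1)] If $n$ is even, $\mathbb P(N=0)=\mathbb E\operatorname{Pf}_{[n]}$.
\item[(F2)] If $n$ is odd, $\mathbb P(N\le1,\ \rho<c)=\mathbb E\sum_{i\ \mathrm{odd}}\mathbf 1[r_i<c]\operatorname{Pf}_{[n]\setminus\{i\}}$.
\item[(F3)] If $n$ is even,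
\[
\mathbb P(N=1,\ \rho<c)=\mathbb E\sum_{i\ \mathrm{odd},\ j\ \mathrm{even}}\operatorname{sgn}(j-i)\,\mathbf 1[1\le r_i<c]\,\mathbf 1[r_j<1]\operatorname{Pf}_{[n]\setminus\{i,j\}}.
\]
\end{itemize}
\end{proposition}

\begin{proof}
Apply Proposition~\ref{prop:flag} with $b$ and $G$ of type (I), (II), (III) respectively. By Lemmas~\ref{lem:simple} and~\ref{lem:count}, the left side is $k!$ times the stated probability. We compute the right side, where $B_i=Q_iA_i(K)$.

\emph{Expanding $J$.} List the eigenvalues $x_1,\dots,x_n$ of $B_1,\dots,B_m$ block by block, so that each block occupies one position $a$ or two positions $a,a+1$, and let $m_i$ be the number of positions after block $i$. In \eqref{eq:J} each eigenvalue of $B_i$ occurs $m_i$ times as a denominator, so $J=\prod_i\det(B_i)^{-m_i}\prod'(x_a-x_{a'})$, where $\prod'$ runs over the pairs $a<a'$ in different blocks. This product is the Vandermonde determinant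
\[
\prod_{a<a'}(x_a-x_{a'})=\sum_{w\in S_n}\operatorname{sgn}(w)\prod_ax_a^{n-w(a)}
\]
divided by the factors $x_a-x_{a+1}$ of the 2-blocks. Let $S_b$ be the set of $w$ with $w(a)<w(a+1)$ on each 2-block. Group each $w\in S_b$ with the permutations obtained by exchanging its two values on some of the 2-blocks. Each exchange changes the sign, so a 2-block contributes $x_a^px_{a+1}^q-x_a^qx_{a+1}^p$ with $p=n-w(a)>q=n-w(a+1)$. Dividing,
\[
J=\prod_i\det(B_i)^{-m_i}\sum_{w\in S_b}\operatorname{sgn}(w)\prod_{\text{1-blocks}}x_a^{n-w(a)}\prod_{\text{2-blocks}}S_{n-w(a),\,n-w(a+1)}(B_i).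
\]
Apart from the determinant factors this is a polynomial identity, so it also holds when $x_a=x_{a+1}$.

\emph{Averaging over the $Q_i$, for fixed $K$ and $w$.} Each term of $GJ$ is a product over blocks, and the $Q_i$ are independent. A 1-block at position $a$ is $x_a=\pm r_a$ with a uniform sign, and $m_i=n-a$. If $g_a(|x_a|)$ is its factor in $G$, the mean of $g_a(|x_a|)\,x_a^{a-w(a)}$ is $g_a(r_a)\,r_a^{a-w(a)}\,\mathbf 1[w(a)\equiv a]$, congruences being modulo $2$. For a 2-block at $(a,a+1)$ the number $m_i=n-a-1$ is even, because all later blocks have size two; this is why the 1-blocks are placed first. Hence $\det(B_i)^{-m_i}=|\det A_i|^{-m_i}$, and by Lemma~\ref{lem:block} the block contributes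
\begin{equation}\label{eq:blockmean}
\mathbb E_u\big[\kappa_{pq}(s_1,s_2)\,s_1^{p-1-m_i}s_2^{q-m_i}\big],\qquad s_1=\|A_iu\|,\quad s_2=|\det A_i|/s_1 .
\end{equation}
The exponents are $p-1-m_i=a-w(a)$ and $q-m_i=a+1-w(a+1)$.

\emph{Absorbing the auxiliary vectors $u$ into $K$.} Let
\[
\Phi_w(r)=\prod_{\text{1-blocks}}g_a(r_a)\,\mathbf 1[w(a)\equiv a]\prod_{\text{2-blocks}}\kappa_{n-w(a),\,n-w(a+1)}(r_a,r_{a+1}),
\]
and $\Theta_w(K)=\Phi_w(r)\prod_ar_a^{a-w(a)}$. Let $h$ be Haar distributed on $H$, independent of $K$. By \eqref{eq:equiv}, the radii of the 1-blocks are the same for $Kh$ as for $K$, while for a 2-block $r_a(Kh)=\|A_i(K)h_ie_1\|$ and $r_a(Kh)r_{a+1}(Kh)=|\det A_i(K)|$. The vectors $h_ie_1$ are independent and uniform on circles. So the product of the block contributions just computed is $\mathbb E_h\Theta_w(Kh)$. As $Kh$ is Haar distributed, its mean over $K$ is $\mathbb E\,\Theta_w(K)$. By Lemma~\ref{lem:perm}, the right side of Proposition~\ref{prop:flag} equals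
\[
\sum_{w\in S_b}\operatorname{sgn}(w)\,\mathbb E\Big[\prod_{\text{1-blocks}}g_a(r_{w(a)})\,\mathbf 1[w(a)\equiv a]\prod_{\text{2-blocks}}k_{w(a),w(a+1)}\Big].
\]

\emph{Collecting terms.} The sign of $w$ is the sign of the arrangement $(w(1),\dots,w(n))$. Once the values on the 1-blocks are fixed, each matching of the remaining indices arises from $k!$ elements of $S_b$, all of the same sign. This gives (F1). In type (II), $w(1)=i$ is odd, and moving $i$ to the front has sign $(-1)^{i-1}=1$; this gives (F2). In type (III), $w(1)=i$ is odd and $w(2)=j$ is even. Moving $i$ to the front has sign $1$. The position of $j$ in $[n]\setminus\{i\}$ is $j$ if $j<i$ and $j-1$ if $j>i$, so moving it to the front of that list has sign $(-1)^{j-1}=-1$ or $(-1)^{j-2}=1$, that is, $\operatorname{sgn}(j-i)$. This gives (F3).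
\end{proof}

\begin{example}\label{ex:small}
For $n=3$, formula (F2) with $c=1$ reads $\mathbb P(\rho<1)=\mathbb E\big[\mathbf 1[r_1<1]k_{23}+\mathbf 1[r_3<1]k_{12}\big]$, with $k_{23}=\kappa_{10}(r_2,r_3)$ and $k_{12}=\kappa_{21}(r_1,r_2)$. That is,
\[
\mathbb P(\rho(QA)<1)=\mathbb P(r_1<1,\ r_2<1,\ r_2r_3<1)+\mathbb P(r_1r_2<1,\ r_2\ge1,\ r_3<1).
\]
The two events are disjoint and contained in $\{r_1<1\}=\{\|Ak_1\|<1\}$, so the domination \eqref{eq:domination} is visible. For larger $n$ there are negative terms: for $n=6$ the matching $14|25|36$ has sign $-1$, and each of its pairs joins indices of opposite parity. Instead of bounding the Pfaffian pointwise, we shall recognize its conditional mean given $k_1$ as a probability.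
\end{example}

\section{The recursion in the dimension}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $n\ge2$. Condition on $k_1=u$. Then $r_1=\|Au\|$ is fixed, and $(k_2,\dots,k_n)$ is a Haar distributed orthonormal frame of $u^\perp$. Projecting onto $(Au)^\perp$ shows that for $j\ge2$ the distance from $Ak_j$ to $\operatorname{span}(Au,Ak_2,\dots,Ak_{j-1})$ equals the distance from $A'_uk_j$ to $\operatorname{span}(A'_uk_2,\dots,A'_uk_{j-1})$. So $r'_i=r_{i+1}$, $1\le i\le n-1$, are the flag radii of $A'_u$ for a Haar frame. Since $(n-1)-i=n-(i+1)$, the entries $k'_{ij}$ formed in dimension $n-1$ are $k_{i+1,j+1}$; so for $I\subset\{2,\dots,n\}$, $\operatorname{Pf}_I$ is the Pfaffian in dimension $n-1$ of the shifted set $I-1$. Put $c=1/r_1$, which exceeds $1$ on $\{r_1<1\}$, and write $N',\rho'$ for $N(Q'A'_u)$, $\rho(Q'A'_u)$.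

\emph{Even $n$.} By (F1), $\mathbb P(\rho(QA)<1)=\mathbb E\operatorname{Pf}_{[n]}$. Expand by \eqref{eq:expand}. Since $n-1$ is odd, $k_{1j}=0$ unless $n-j$ is even, that is, $j$ is even. Then the sign is $(-1)^j=1$ and $k_{1j}=\mathbf 1[r_1<1]\,\mathbf 1[r_1r_j<1]=\mathbf 1[r_1<1]\,\mathbf 1[r_j<c]$. Thus
\[
\operatorname{Pf}_{[n]}=\mathbf 1[r_1<1]\sum_{j\ \mathrm{even}}\mathbf 1[r_j<c]\operatorname{Pf}_{[n]\setminus\{1,j\}} .
\]
The shifted index $j-1$ runs over the odd elements of $[n-1]$. By (F2) in dimension $n-1$, on $\{r_1<1\}$ the conditional mean of the sum is $\mathbb P_{Q'}(N'\le1,\ \rho'<c)$.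

\emph{Odd $n$.} By (F2) with $c=1$, $\mathbb P(\rho(QA)<1)=\mathbb E\sum_{i\ \mathrm{odd}}\mathbf 1[r_i<1]\operatorname{Pf}_{[n]\setminus\{i\}}$. The term $i=1$ is $\mathbf 1[r_1<1]\operatorname{Pf}_{\{2,\dots,n\}}$. For $i\ge3$ expand by \eqref{eq:expand}. Since $n-1$ is even, $k_{1j}=0$ unless $n-j$ is odd, that is, $j$ is even. Then $k_{1j}=\mathbf 1[r_j\ge1]\,\mathbf 1[r_1r_j<1]=\mathbf 1[r_1<1]\,\mathbf 1[1\le r_j<c]$, because $r_j\ge1$ and $r_1r_j<1$ force $r_1<1$. The position of $j$ in $[n]\setminus\{i\}$ is $j$ if $j<i$ and $j-1$ if $j>i$, so the sign is $\operatorname{sgn}(i-j)$. The total is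
\[
\mathbf 1[r_1<1]\Big\{\operatorname{Pf}_{\{2,\dots,n\}}+\sum_{j\ \mathrm{even},\ i\ge3\ \mathrm{odd}}\operatorname{sgn}(i-j)\,\mathbf 1[1\le r_j<c]\,\mathbf 1[r_i<1]\operatorname{Pf}_{[n]\setminus\{1,i,j\}}\Big\}.
\]
In dimension $n-1$, the shifted index $j-1$ runs over the odd elements and $i-1$ over the even elements of $[n-1]$, and $\operatorname{sgn}(i-j)=\operatorname{sgn}((i-1)-(j-1))$. By (F1) and (F3), on $\{r_1<1\}$ the conditional mean of the braces is $\mathbb P_{Q'}(N'=0)+\mathbb P_{Q'}(N'=1,\ \rho'<c)=\mathbb P_{Q'}(N'\le1,\ \rho'<c)$. This proves \eqref{eq:recursion}.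

\emph{Domination.} The inner probability in \eqref{eq:recursion} is at most $1$, so applying \eqref{eq:recursion} to $M/t$ gives \eqref{eq:domination} for invertible $M$. For singular $M$ take invertible $M_l\to M$. By continuity, $\rho(QM)<t$ implies $\rho(QM_l)<t$ for large $l$, and $\|M_lu\|<t$ for infinitely many $l$ implies $\|Mu\|\le t$. Fatou's lemma gives
\[
\mathbb P(\rho(QM)<t)\le\liminf_l\mathbb P(\rho(QM_l)<t)\le\limsup_l\mathbb P(\|M_lu\|<t)\le\mathbb P(\|Mu\|\le t).
\]
Using this with $t'<t$ in place of $t$, we get $\mathbb P(\rho(QM)<t')\le\mathbb P(\|Mu\|<t)$; let $t'\uparrow t$.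
\end{proof}

\section{Logarithmic means and the cases of equality}\label{sec:AC}

For a random variable $\xi$ with $0\le\xi\le\sigma$, we have $\ln\sigma-\ln\xi=\int_0^\sigma\mathbf 1[\xi<t]\,\frac{dt}t$, and so
\begin{equation}\label{eq:layer}
\mathbb E\ln\xi=\ln\sigma-\int_0^\sigma\mathbb P(\xi<t)\,\frac{dt}t\in[-\infty,\infty).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $M\ne0$ and $\sigma=\|M\|_{\mathrm{op}}$. Both $\rho(QM)$ and $\|Mu\|$ lie in $[0,\sigma]$, so \eqref{eq:domination} and \eqref{eq:layer} give $\delta(M)\ge0$. By \eqref{eq:orbit}, $\Lambda(\nu)\ge R(\nu)$. The uniqueness of the constant was shown in Section~\ref{sec:intro}.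
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{The inequalities.} Put $g=|\det M|^{1/n}\le\sigma$. Since $\rho(QM)\ge|\det(QM)|^{1/n}=g$, we have $\mathbb P(\rho(QM)<t)=0$ for $t\le g$. Together with \eqref{eq:domination}, this gives $\mathbb P(\rho(QM)<t)\le\mathbb P(\max(\|Mu\|,g)<t)$ for all $t>0$, and \eqref{eq:layer} yields the first inequality. The second holds pointwise. For $n=2$, a matrix $M\neq0$ is invertible or has rank one; the first inequality is an equality by Proposition~\ref{prop:plane} in the first case and by Example~\ref{ex:equality} in the second, where $g=0$.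

\emph{Equality.} By \eqref{eq:orbit} and $\delta\ge0$, we have $\Lambda(\nu)=R(\nu)$ if and only if $\delta(M)=0$ for $\nu$-almost every $M$. By Example~\ref{ex:equality} it remains to show that $\delta(M)>0$ if $M$ has rank $m\ge2$ and is not a multiple of an orthogonal matrix.

Let $m=n$. The singular values are not all equal, so the smallest one satisfies $\sigma_n<g$. For $\sigma_n<t<g$ the set $\{u:\|Mu\|<t\}$ is open and nonempty, so $\mathbb P(\rho(QM)<t)=0<\mathbb P(\|Mu\|<t)$. Since $\mathbb E\ln\|Mu\|$ is finite, \eqref{eq:layer} gives $\delta(M)>0$.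

Let $2\le m\le n-1$. Now $g=0$ gives no information, and we reduce to invertible matrices in dimension $m$. Write $M=U\hat DV^T$ with $U,V\in O(n)$ and $\hat D=\operatorname{diag}(D,0)$, where $D$ is an invertible diagonal $m\times m$ matrix. Then $QM$ is conjugate to $W\hat D$ with $W=V^TQU$ Haar distributed. The last $n-m$ columns of $W\hat D$ vanish, so $\rho(QM)=\rho(ZD)$, where $Z$ is the upper left $m\times m$ corner of $W$. The matrix $Z$ is almost surely invertible, since $\det Z$ is real-analytic on $O(n)$ and equals $1$ at $I$ and at $\operatorname{diag}(1,\dots,1,-1)$. Its law is invariant under left and right multiplication by $O(m)$. Let $Q_m\in O(m)$ be Haar distributed and $x\in S^{m-1}$ uniform, both independent of $Z$, and let $\delta_m\ge 0$ be the function $\delta$ in dimension $m$. All logarithms below are bounded above, so the order of integration is immaterial. By left invariance,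
\[
\mathbb E\ln\rho(QM)=\mathbb E_Z\mathbb E_{Q_m}\ln\rho(Q_mZD)=\mathbb E\,\delta_m(ZD)+\mathbb E_Z\mathbb E_x\ln\|ZDx\|.
\]
By right invariance, $\|Zy\|$ has the law of $\|y\|\,\|Ze_1\|$ for each fixed $y$, so the last term is $\mathbb E\ln\|Ze_1\|+\mathbb E\ln\|Dx\|$. Let $\bar u\in\mathbb R^m$ consist of the first $m$ coordinates of $u$. Then $Ze_1$ has the law of $\bar u$, the direction $\bar u/\|\bar u\|$ is uniform on $S^{m-1}$ by $O(m)$-invariance, and $\|Mu\|$ has the law of $\|D\bar u\|=\|\bar u\|\cdot\|D(\bar u/\|\bar u\|)\|$. So the last term equals $\mathbb E\ln\|Mu\|$, which is finite, and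
\[
\delta(M)=\mathbb E\,\delta_m(ZD).
\]
The real multiples of orthogonal $m\times m$ matrices form a closed set, so the set $\mathcal U$ of $W\in O(n)$ for which $ZD$ is not such a multiple is open. It is nonempty: if $W$ exchanges $e_m$ and $e_{m+1}$ and fixes the other basis vectors, then $Z=\operatorname{diag}(1,\dots,1,0)$, and $ZD$ has rank $m-1$, which is neither $0$ nor $m$; here $2\le m<n$ is used. Hence $\mathcal U$ has positive Haar measure. For almost every $W\in\mathcal U$ the matrix $ZD$ is invertible, so $\delta_m(ZD)>0$ by the invertible case in dimension $m$. Therefore $\delta(M)>0$.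
\end{proof}

\begin{thebibliography}{1}

\bibitem{RRSE}
\emph{Recent Results About Stable Ergodicity},
\texttt{https://shub.ccny.cuny.edu/articles/\allowbreak Recent\%20results\%20about\%20\allowbreak stable\%20ergodicity.pdf}

\end{thebibliography}
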